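\title{Bounded resolvents and fractional growth bounds of $C_0$-semigroups on spaces of type $p$ and cotype $q$}


\begin{abstract}
Let $A$ generate a $C_0$-semigroup on a Banach space of type $p$ and cotype $q$, and suppose that the resolvent of $A$ extends analytically to the open right half-plane. If the extension is $\gamma$-bounded, then the fractional growth bound of order $\frac1p-\frac1q$ is negative. We show that uniform boundedness of the extension is not enough for this conclusion, already on $L^p(0,1)$ for every $p\in(1,\infty)\setminus\{2\}$, and we determine the sharp order under uniform boundedness: the order $\min\{1,2(\frac1p-\frac1q)\}$ always works, and no smaller order works for all spaces of type $p$ and cotype $q$. The order $\frac1p-\frac1q$ works for all such spaces only when $(p,q)=(2,2)$ or $(p,q)=(1,\infty)$. The counterexamples are bounded perturbations of isometric groups by a shift along a chain of norms on trigonometric polynomials. The positive result rests on an estimate for uniformly bounded operator-valued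 Fourier multipliers on a block of consecutive frequencies.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Growth bounds and the resolvent}

Let $X$ be a complex Banach space and let $A$ generate a $C_0$-semigroup $S=(S(t))_{t\ge0}$ on $X$. The \emph{growth bound} $\omega_0(A)$ is the infimum of all $\omega\in\mathbb R$ with $\sup_{t\ge0}e^{-\omega t}\|S(t)\|<\infty$. For $\operatorname{Re}\lambda>\omega_0(A)$ the resolvent $R(\lambda,A)=(\lambda-A)^{-1}$ is the Laplace transform of the semigroup,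
\[
R(\lambda,A)x=\int_0^\infty e^{-\lambda t}S(t)x\,dt .
\]
We say that the resolvent has a \emph{bounded analytic extension} to a half-plane $\{\operatorname{Re}\lambda>a\}$ if there is a bounded analytic function $F$ on this half-plane, with values in the bounded operators on $X$, that agrees with $R(\cdot,A)$ for large $\operatorname{Re}\lambda$. Let $s_0(A)$ be the infimum of all such $a\in\mathbb R$. The Laplace formula gives $s_0(A)\le\omega_0(A)$. We write $\mathbb C_+=\{z\in\mathbb C:\operatorname{Re}z>0\}$.

The reverse inequality is the useful one, because it controls the semigroup through the resolvent. A bounded extension to $\mathbb C_+$ always reaches a little further to the left, so that $s_0(A)<0$ (Lemma~\ref{lem:ext}), and the equality $\omega_0(A)=s_0(A)$ would then give exponential decay of $S$. The equality holds in finite dimensions, where both numbers are the largest real part of an eigenvalue, and on Hilbert spaces, where it is the Gearhart--Pr\"uss theorem. On a general Banach space one has to invert the Laplace transform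 along a vertical line, and boundedness of the resolvent does not make the inversion integral converge. Decay along the line can be bought with smoothness of the initial value: for $x\in D(A)$ we have $R(\lambda,A)x=\lambda^{-1}(x+R(\lambda,A)Ax)=O(|\lambda|^{-1})$. So one measures the growth of orbits that start at smooth vectors, and asks how much smoothness is needed.

Fix $w>\omega_0(A)$. For $\beta>0$ the formula
\begin{equation}\label{eq:frac}
(w-A)^{-\beta}x=\frac1{\Gamma(\beta)}\int_0^\infty r^{\beta-1}e^{-wr}S(r)x\,dr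
\end{equation}
defines a bounded injective operator that commutes with each $S(t)$. These operators satisfy $(w-A)^{-\beta}(w-A)^{-\beta'}=(w-A)^{-\beta-\beta'}$, and $(w-A)^{-1}=R(w,A)$. Let $(w-A)^\beta$ be the inverse of $(w-A)^{-\beta}$, defined on its range, and put $(w-A)^0=I$. For $0\le\theta\le1$ the \emph{fractional domain} is $X_\theta=D((w-A)^\theta)$ with the norm $\|x\|_{X_\theta}=\|(w-A)^\theta x\|$; thus $X_0=X$ and $X_1=D(A)$. The \emph{fractional growth bound of order $\theta$} is
\[
\omega_\theta(A)=\inf\bigl\{\omega\in\mathbb R:\ \exists M\ge0\text{ such that }\|S(t)x\|\le Me^{\omega t}\|x\|_{X_\theta}\ \ \forall t\ge0,\ x\in X_\theta\bigr\}.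
\]
Substituting $x=(w-A)^{-\theta}y$ gives
\begin{equation}\label{eq:omega}
\omega_\theta(A)=\inf\Bigl\{\omega\in\mathbb R:\ \sup_{t\ge0}e^{-\omega t}\|S(t)(w-A)^{-\theta}\|<\infty\Bigr\},
\end{equation}
and since the negative powers are bounded, $\omega_\theta(A)$ is nonincreasing in $\theta$. It is a standard fact that $\omega_\theta(A)$ does not depend on $w$; every argument below works for an arbitrary fixed $w>\omega_0(A)$, so this fact is not used.

For which $\theta$ does a bounded extension to $\mathbb C_+$ force $\omega_\theta(A)<0$? On a Hilbert space $\theta=0$ is enough, and on every Banach space $\theta=1$ is enough (Theorem~\ref{thm:sharp}(a) below). In between, the answer should depend on how far the space is from a Hilbert space.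

\subsection{Type, cotype and $\gamma$-boundedness}

Let $(\varepsilon_n)$ be independent Rademacher variables (random signs) and $(\gamma_n)$ independent standard Gaussian variables. The space $X$ has \emph{type} $p\in[1,2]$, respectively \emph{cotype} $q\in[2,\infty]$, if there is a constant $C$ such that for all finite sequences $x_1,\dots,x_N$ in $X$
\[
\Bigl(\mathbb E\Bigl\|\sum_{n=1}^N\varepsilon_nx_n\Bigr\|^2\Bigr)^{1/2}\le C\Bigl(\sum_{n=1}^N\|x_n\|^p\Bigr)^{1/p},
\quad\text{resp.}\quad
\Bigl(\sum_{n=1}^N\|x_n\|^q\Bigr)^{1/q}\le C\Bigl(\mathbb E\Bigl\|\sum_{n=1}^N\varepsilon_nx_n\Bigr\|^2\Bigr)^{1/2},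
\]
where $(\sum\|x_n\|^q)^{1/q}$ means $\max_n\|x_n\|$ if $q=\infty$. Both properties pass to subspaces with the same constant. Every Banach space has type $1$, by the triangle inequality, and cotype $\infty$, because $x_n=\mathbb E(\varepsilon_n\sum_m\varepsilon_mx_m)$. In a Hilbert space $\mathbb E\|\sum\varepsilon_nx_n\|^2=\sum\|x_n\|^2$, which gives type $2$ and cotype $2$; conversely, by Kwapie\'n's theorem, a space of type $2$ and cotype $2$ is isomorphic to a Hilbert space. For $1\le r<\infty$, every space $L^r(\mu)$ has type $\min\{r,2\}$ and cotype $\max\{r,2\}$, with constants that depend only on $r$.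

Throughout, $1\le p\le2\le q\le\infty$ and
\[
\rho=\frac1p-\frac1q\in[0,1].
\]
We have $\rho=0$ exactly for $(p,q)=(2,2)$, the Hilbert space case, and $\rho=1$ exactly for $(p,q)=(1,\infty)$, the case of no assumption on $X$. At both ends $\theta=\rho$ is an order that works, so the natural guess is that $\theta=\rho$ works for every pair $(p,q)$. Under a stronger assumption on the resolvent this is a theorem.

A family $\mathcal T$ of bounded operators on $X$ is \emph{$\gamma$-bounded} if there is a constant $C$ such that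
\[
\mathbb E\Bigl\|\sum_{n=1}^N\gamma_nT_nx_n\Bigr\|^2\le C^2\,\mathbb E\Bigl\|\sum_{n=1}^N\gamma_nx_n\Bigr\|^2
\]
for all $N\ge1$, $T_1,\dots,T_N\in\mathcal T$ and $x_1,\dots,x_N\in X$. The case $N=1$ shows that a $\gamma$-bounded family is uniformly bounded. On a space isomorphic to a Hilbert space the two notions agree, since there $\mathbb E\|\sum\gamma_nx_n\|^2$ is comparable to $\sum\|x_n\|^2$. An analytic extension $F$ of the resolvent to $\mathbb C_+$ is called $\gamma$-bounded if its range $\{F(\lambda):\lambda\in\mathbb C_+\}$ is $\gamma$-bounded.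

\begin{theorem}[{\cite[Theorem 1.2 and Corollary 1.3]{source}}]\label{thm:known}
Let $X$ have type $p$ and cotype $q$, and let $A$ generate a $C_0$-semigroup on $X$.
\begin{itemize}
\item[(a)] If the resolvent of $A$ has a $\gamma$-bounded analytic extension to $\mathbb C_+$, then $\omega_\rho(A)<0$.
\item[(b)] If $X$ is a Banach lattice, $q<\infty$, the semigroup is positive, and the resolvent of $A$ has a bounded analytic extension to $\mathbb C_+$, then $\omega_\rho(A)<0$.
\end{itemize}
\end{theorem}

Part (b) follows from part (a) because in its setting uniform boundedness of the resolvent implies $\gamma$-boundedness. The problem posed in \cite{source} is whether $\gamma$-boundedness is really needed in part (a), that is, whether the following statement holds for all pairs $(p,q)$.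

\begin{quote}
$(\ast)_{p,q}$\quad For every Banach space $X$ of type $p$ and cotype $q$ and every generator $A$ of a $C_0$-semigroup on $X$ whose resolvent has a bounded analytic extension to $\mathbb C_+$, one has $\omega_{\frac1p-\frac1q}(A)<0$.
\end{quote}

\subsection{Results}

The answer is no, already on $L^p(0,1)$.

\begin{theorem}\label{thm:Lp}
Let $p\in(1,\infty)\setminus\{2\}$ and $0\le\theta<|1-\frac2p|$. There is a generator $A$ of a $C_0$-semigroup on $L^p(0,1)$ whose resolvent has a bounded analytic extension to $\mathbb C_+$ and for which $\omega_\theta(A)>0$. In particular, $(\ast)_{p,2}$ fails for $1<p<2$ and $(\ast)_{2,p}$ fails for $2<p<\infty$.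
\end{theorem}

The last sentence follows from the first: $L^p(0,1)$ has type $p$ and cotype $2$ for $p<2$, type $2$ and cotype $p$ for $p>2$, and the order $\theta=|\frac1p-\frac12|$ is half of $|1-\frac2p|$ and therefore allowed. For $\theta\ge|\frac1p-\frac12|$ the examples satisfy $\omega_{|1/p-1/2|}(A)\ge\omega_\theta(A)>0$. So their resolvents are not $\gamma$-bounded on $\mathbb C_+$, by Theorem~\ref{thm:known}(a), and positivity cannot be dropped from Theorem~\ref{thm:known}(b).

The sharp order is twice the guessed one, capped at $1$.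

\begin{theorem}\label{thm:sharp}
Let $1\le p\le2\le q\le\infty$ and $\kappa=\kappa(p,q)=\min\{1,2(\frac1p-\frac1q)\}$.
\begin{itemize}
\item[(a)] If $X$ has type $p$ and cotype $q$ and $A$ generates a $C_0$-semigroup on $X$, then $\omega_\theta(A)\le s_0(A)$ for all $\theta\in[\kappa,1]$. If the resolvent of $A$ has a bounded analytic extension to $\mathbb C_+$, then $s_0(A)<0$, and hence $\omega_\kappa(A)<0$.
\item[(b)] For every $\theta\in[0,\kappa)$ there are a Banach space $X$ of type $p$ and cotype $q$ and a generator $A$ of a $C_0$-semigroup on $X$ whose resolvent has a bounded analytic extension to $\mathbb C_+$, but $\omega_\theta(A)>0$.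
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:pairs}
The statement $(\ast)_{p,q}$ is true if and only if $(p,q)=(2,2)$ or $(p,q)=(1,\infty)$. On $L^p(0,1)$, $1<p<\infty$, the optimal order is $|1-\frac2p|$: a bounded analytic extension of the resolvent to $\mathbb C_+$ implies $\omega_\theta(A)<0$ for all generators $A$ if and only if $\theta\ge|1-\frac2p|$.
\end{corollary}

\begin{proof}
If $\rho\ge\kappa$, then $(\ast)_{p,q}$ holds by Theorem~\ref{thm:sharp}(a) with $\theta=\rho$; if $\rho<\kappa$, it fails by Theorem~\ref{thm:sharp}(b) with $\theta=\rho$. For $\rho\in[0,1]$, the inequality $\rho\ge\min\{1,2\rho\}$ holds if and only if $\rho\in\{0,1\}$. For the second claim, $\kappa(\min\{p,2\},\max\{p,2\})=|1-\frac2p|$; combine Theorem~\ref{thm:sharp}(a) with Theorem~\ref{thm:Lp}.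
\end{proof}

The factor $2$ can be read off from the proof of Theorem~\ref{thm:sharp}(a). There the orbit $S(t)(w-A)^{-\theta}x$ is written as a Fourier multiplier, built from the resolvent, applied to an $X$-valued function. On a block of $L$ frequencies of size about $L$ the fractional power gains the factor $L^{-\theta}$. Passing from functions to Fourier coefficients and back loses $L^\rho$, whatever the multiplier is. Applying the multiplier loses nothing if it is $\gamma$-bounded, and another $L^\rho$ if it is only uniformly bounded. The counterexamples show that both losses can occur together.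

Section~\ref{sec:prelim} records two facts about generators. Section~\ref{sec:model} shows the mechanism of the counterexamples on a $2\times2$ block matrix, and Section~\ref{sec:chain} turns it into a general construction, which Sections~\ref{sec:Lp} and~\ref{sec:interp} apply to prove Theorems~\ref{thm:Lp} and~\ref{thm:sharp}(b). Section~\ref{sec:upper}, which depends only on Section~\ref{sec:prelim}, proves Theorem~\ref{thm:sharp}(a).

\section{Two facts about generators}\label{sec:prelim}

\begin{lemma}\label{lem:ext}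
Let $F$ be a bounded analytic extension of the resolvent of $A$ to a half-plane $\{\operatorname{Re}\lambda>a\}$. Then the half-plane lies in the resolvent set of $A$ and $F=R(\cdot,A)$ on it. If $a=0$, then $s_0(A)<0$.
\end{lemma}

\begin{proof}
Fix $\mu$ with large real part. The identities $F(\lambda)-R(\mu,A)=(\mu-\lambda)R(\mu,A)F(\lambda)$ and $F(\lambda)R(\mu,A)=R(\mu,A)F(\lambda)$ hold for large $\operatorname{Re}\lambda$, and by analyticity on the whole half-plane. The first shows that $F(\lambda)$ maps into $D(A)$, and applying $\mu-A$ to it gives $(\lambda-A)F(\lambda)=I$. For $x=R(\mu,A)y\in D(A)$ we have $(\lambda-A)x=y+(\lambda-\mu)R(\mu,A)y$, so both identities together give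
\[
F(\lambda)(\lambda-A)x=F(\lambda)y-(\mu-\lambda)R(\mu,A)F(\lambda)y=R(\mu,A)y=x .
\]
Now let $a=0$ and $\|F\|\le M$ on $\mathbb C_+$, with $M>0$. If $-\frac1{2M}<\operatorname{Re}\lambda\le0$, choose $\lambda_0\in\mathbb C_+$ with $|\lambda-\lambda_0|<\frac1{2M}$. The Neumann series $\sum_{n\ge0}(\lambda_0-\lambda)^nR(\lambda_0,A)^{n+1}$ converges to $R(\lambda,A)$ and has norm at most $2M$. Hence $s_0(A)\le-\frac1{2M}$.
\end{proof}

The second fact is the \emph{moment inequality} for the invertible sectorial operator $w-A$: for $0<\beta<\gamma$ there is a constant $C$, depending on $A,w,\beta,\gamma$, such that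
\begin{equation}\label{eq:moment}
\|(w-A)^{-\beta}y\|\le C\,\|y\|^{1-\beta/\gamma}\,\|(w-A)^{-\gamma}y\|^{\beta/\gamma}\qquad(y\in X).
\end{equation}
With $\gamma=1$, $\beta=1-\theta$ and $y=(w-A)x$ it reads
\begin{equation}\label{eq:moment2}
\|x\|_{X_\theta}\le C\,\|x\|^{1-\theta}\|(w-A)x\|^\theta\qquad(x\in D(A)),
\end{equation}
which is trivially true for $\theta=0$ and $\theta=1$ as well.

\section{One link: bounded resolvent, large semigroup}\label{sec:model}

A counterexample needs an operator that the semigroup sees and the resolvent does not. Let $\Lambda$ be diagonal with integer eigenvalues $k$. The group $e^{it\Lambda}$ multiplies the $k$-th coordinate by a unimodular number and so treats all frequencies alike. The resolvent $(\lambda+1-i\Lambda)^{-1}$ multiplies it by $(\lambda+1-ik)^{-1}$, which is small unless $k$ is close to $\operatorname{Im}\lambda$. We therefore look for a map that is harmless on each single frequency and large on a sum of many frequencies. The identity map between two different norms on trigonometric polynomials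 has this property.

We fix notation for Sections~\ref{sec:model}--\ref{sec:interp}. The circle $\mathbb T=\mathbb R/2\pi\mathbb Z$ carries the normalized measure $dx/2\pi$, and $s'=s/(s-1)$ for $1<s<\infty$. For $J\ge1$ put
\[
N=2^J,\qquad B_J=\{N,\dots,2N-1\},\qquad V_J=\mathbb C^{B_J},
\]
with unit vectors $e_k$, and let $d=d_J=\sum_{k\in B_J}e_k$ and $\Lambda e_k=ke_k$. The vector $v=\sum a_ke_k$ corresponds to the polynomial $f(x)=\sum a_ke^{ikx}$; then $e^{it\Lambda}v$ corresponds to the translate $f(x+t)$, and $d$ to $D(x)=\sum_{k\in B_J}e^{ikx}$.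

\begin{lemma}\label{lem:dirichlet}
For $1<s<\infty$ we have $\|D\|_{L^s(\mathbb T)}\le C_sN^{1/s'}$ with $C_s=(s')^{1/s}\ge1$.
\end{lemma}

\begin{proof}
Summing the geometric series gives $|D(x)|=|\sin(Nx/2)/\sin(x/2)|$, and $|\sin(x/2)|\ge|x|/\pi$ on $[-\pi,\pi]$. So $|D(x)|\le\min\{N,\pi/|x|\}$ there, and
\[
\|D\|_{L^s}^s\le\frac1\pi\Bigl(\frac\pi N\,N^s+\int_{\pi/N}^\infty\Bigl(\frac\pi x\Bigr)^sdx\Bigr)=N^{s-1}+\frac{N^{s-1}}{s-1}=s'N^{s-1}.\qedhere
\]
\end{proof}

We also need the bound
\begin{equation}\label{eq:sum}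
\sum_{k\in\mathbb Z}\frac1{\sigma^2+(y-k)^2}\le c_\sigma:=2\sum_{l\ge0}\frac1{\sigma^2+l^2}<\infty\qquad(\sigma>0,\ y\in\mathbb R),
\end{equation}
which holds because for each $l\ge0$ at most two integers $k$ satisfy $l\le|y-k|<l+1$.

\begin{example}\label{ex:link}
Let $1<s<2$. Let $E_0$ be $V_J$ with the norm $\|f\|_{L^s(\mathbb T)}$, let $E_1$ be $V_J$ with the norm $(\sum|a_k|^s)^{1/s}$, and on the $\ell^s$-sum $E_0\oplus E_1$ put
\[
A_J(v_0,v_1)=\bigl((i\Lambda-1)v_0,\ (i\Lambda-1)v_1+v_0\bigr).
\]
With $r=(\lambda+1-i\Lambda)^{-1}$, the semigroup and the resolvent are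
\[
e^{tA_J}(v_0,v_1)=e^{-t}\bigl(e^{it\Lambda}v_0,\ e^{it\Lambda}(v_1+tv_0)\bigr),\qquad
R(\lambda,A_J)(v_0,v_1)=(rv_0,\ rv_1+r^2v_0).
\]
The group $e^{it\Lambda}$ is isometric on $E_0$ and on $E_1$, so $\|r\|\le1$ on both for $\operatorname{Re}\lambda\ge0$. The link from $E_0$ to $E_1$ enters the resolvent only through the \emph{second} power $r^2$, whose eigenvalues are summable in $k$. Since $|a_k|\le\|f\|_{L^1}\le\|v_0\|_{E_0}$ for $v_0=\sum a_ke_k$, the bound \eqref{eq:sum} gives
\[
\|r^2v_0\|_{E_1}\le\sum_k|a_k|\,|\lambda+1-ik|^{-2}\le c_1\|v_0\|_{E_0}.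
\]
Thus $\|R(\lambda,A_J)\|\le1+c_1$ on $\mathbb C_+$, uniformly in $J$. On the other hand, by Lemma~\ref{lem:dirichlet},
\[
\|e^{A_J}(d,0)\|\ge e^{-1}\|d\|_{E_1}=e^{-1}N^{1/s},\qquad\|(d,0)\|=\|D\|_{L^s}\le C_sN^{1/s'},
\]
so $\|e^{A_J}\|\ge(eC_s)^{-1}N^{2/s-1}\to\infty$.
\end{example}

All frequencies in $V_J$ have size about $N$, so measuring the initial value in a fractional domain of order $\theta$ should cost only a factor $N^\theta$, and the gain $N^{2/s-1}$ wins when $\theta<\frac2s-1$. This is the threshold of Theorem~\ref{thm:Lp}. The crude bound $\|D\|_{L^s}\le\|D\|_{L^2}=N^{1/2}$ would give only the gain $N^{1/s-1/2}$, whose exponent is the order in Theorem~\ref{thm:known} for the pair $(s,2)$. The second half of the exponent comes from the concentration of $D$ near $x=0$.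

The example is not yet a counterexample. Each $A_J$ is a matrix with $\omega_0(A_J)=-1$, and the direct sum over $J$ does not generate a $C_0$-semigroup, because the operators $e^{A_J}$ are not uniformly bounded. The remedy is to factor the single link $E_0\to E_1$, of norm at least a constant times $N^{2/s-1}$, into $J=\log_2N$ links of norm bounded independently of $J$. The links then form a bounded perturbation of a group generator. The price is time: the end of a chain of $J$ links is reached with weight $t^J/J!$, so the gain appears at times proportional to $J$. Since the gain is exponential in $J$, this is exponential growth in $t$.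

\section{Chains of norms}\label{sec:chain}

We isolate what the construction uses. A \emph{chain with gain $\alpha>0$} is a family of norms $\|\cdot\|_{J,j}$ on $V_J$ ($J\ge1$, $0\le j\le J$) for which there are constants $C_0,K>0$, independent of $J$ and $j$, such that for all $v=\sum a_ke_k\in V_J$:
\begin{itemize}
\item[(N1)] $\|e^{it\Lambda}v\|_{J,j}=\|v\|_{J,j}$ for $t\in\mathbb R$;
\item[(N2)] $\|e_k\|_{J,j}\le C_0$ and $|a_k|\le C_0\|v\|_{J,j}$ for $k\in B_J$;
\item[(N3)] $\|v\|_{J,j}\le K\|v\|_{J,j-1}$ for $1\le j\le J$;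
\item[(N4)] $\|d\|_{J,J}\ge C_0^{-1}N^\alpha\|d\|_{J,0}$.
\end{itemize}
In words: translations are isometric, all norms are comparable on a single frequency, neighboring norms differ by a bounded factor, and the vector $d$ grows by $N^\alpha$ along the whole chain. Write $E_{J,j}=(V_J,\|\cdot\|_{J,j})$.

\begin{proposition}\label{prop:chain}
Suppose a chain with gain $\alpha$ is given. Let $1\le r<\infty$ and let $X$ be the $\ell^r$-sum of the spaces $E_{J,j}$. For every $c\in(0,1)$ there is a generator $A$ of a $C_0$-semigroup on $X$ with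
\[
s_0(A)\le c-1<0\qquad\text{and}\qquad\omega_\theta(A)\ge c\,2^{\alpha-\theta}-1\quad\text{for all }\theta\in[0,1].
\]
In particular the resolvent of $A$ has a bounded analytic extension to $\mathbb C_+$, and if $\theta<\alpha$ and $c\in(2^{\theta-\alpha},1)$, then $\omega_\theta(A)>0$.
\end{proposition}

\begin{proof}
\emph{The generator.} By (N1), $e^{it\Lambda}$ acting on each component is an isometric group on $X$. It is strongly continuous, since it is so on the finitely supported elements, which are dense because $r<\infty$. Its generator is denoted by $i\Lambda$; the domain contains the finitely supported elements. Let $Q$ be the shift along the chains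
\[
E_{J,0}\longrightarrow E_{J,1}\longrightarrow\cdots\longrightarrow E_{J,J}\longrightarrow0,
\]
in which each arrow but the last is the identity of $V_J$; that is, $(Qu)_{J,j}=u_{J,j-1}$ for $j\ge1$ and $(Qu)_{J,0}=0$. By (N3), $\|Q\|\le K$, and $Q$ commutes with $e^{it\Lambda}$. Hence $A=i\Lambda-1+cQ$ generates the $C_0$-semigroup $S(t)=e^{-t}e^{it\Lambda}e^{ctQ}$.

\emph{The resolvent.} Put $\mu=\lambda+1$. For $\operatorname{Re}\mu>0$ the operator $(\mu-i\Lambda)^{-1}$ is the Laplace transform of an isometric group. So it has norm at most $1/\operatorname{Re}\mu$, commutes with $Q$, and multiplies $e_k$ by $(\mu-ik)^{-1}$ in every component. For $\operatorname{Re}\mu>cK$ the Neumann series gives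
\begin{equation}\label{eq:neumann}
R(\lambda,A)=\sum_{m\ge0}c^mQ^m(\mu-i\Lambda)^{-m-1}.
\end{equation}
The estimate $\|Q^m\|\le K^m$ is of no use further to the left. As in Example~\ref{ex:link}, we estimate frequency by frequency instead, where $Q^m$ costs only a constant. Let $c<\sigma\le1$ and $\operatorname{Re}\mu\ge\sigma$. The term $m=0$ has norm at most $1/\sigma$. For $m\ge1$ the operator $Q^m(\mu-i\Lambda)^{-m-1}$ maps $E_{J,j}$ to $E_{J,j+m}$ if $j+m\le J$ and to $0$ otherwise. For $v=\sum a_ke_k$ and $y=\operatorname{Im}\mu$, both halves of (N2), the bound $|\mu-ik|\ge\sigma$ and \eqref{eq:sum} give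
\begin{align*}
\|(\mu-i\Lambda)^{-m-1}v\|_{J,j+m}&\le C_0\sum_k|a_k|\,|\mu-ik|^{-m-1}\\
&\le C_0^2\|v\|_{J,j}\,\sigma^{1-m}\sum_{k\in\mathbb Z}\frac1{\sigma^2+(y-k)^2}\le C_0^2c_\sigma\sigma^{1-m}\|v\|_{J,j}.
\end{align*}
Different components are sent to different components, so the same bound holds for the norm on the $\ell^r$-sum. The series \eqref{eq:neumann} is therefore dominated, uniformly on $\{\operatorname{Re}\lambda\ge\sigma-1\}$, by $\sigma^{-1}+C_0^2c_\sigma\,\sigma\sum_{m\ge1}(c/\sigma)^m<\infty$. Its terms are analytic for $\operatorname{Re}\lambda>-1$. So its sum is a bounded analytic extension of the resolvent to $\{\operatorname{Re}\lambda>\sigma-1\}$ for every $\sigma\in(c,1]$, and $s_0(A)\le c-1$.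

\emph{The cost of smoothness.} Let $u=u_J\in X$ have the component $d$ at $(J,0)$ and $0$ elsewhere. We need $\|\Lambda d\|_{J,0}\le 2N\|d\|_{J,0}$, which does not follow from the size of the eigenvalues alone, since the $e_k$ need not be an unconditional basis. It follows from (N1) and Bernstein's inequality, which states that $\sup|g'|\le n\sup|g|$ for a trigonometric polynomial $g$ of degree at most $n$. Indeed, for $\phi\in E_{J,0}^*$ the function $g(t)=\phi(e^{it\Lambda}d)$ has degree less than $2N$, is bounded by $\|\phi\|\|d\|_{J,0}$, and $g'(0)=\phi(i\Lambda d)$; take the supremum over $\|\phi\|\le1$. Hence $\|(w-A)u\|\le(|w+1|+2N+cK)\|u\|$, and \eqref{eq:moment2} gives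
\[
\|u\|_{X_\theta}\le C'N^\theta\|d\|_{J,0}
\]
with $C'$ independent of $J$.

\emph{Growth.} The $(J,J)$ component of $S(t)u$ comes from the term $(ctQ)^J/J!$ of $e^{ctQ}$ and equals $e^{-t}\frac{(ct)^J}{J!}e^{it\Lambda}d$. By (N1) and (N4),
\[
\|S(t)u\|\ge e^{-t}\frac{(ct)^J}{J!}\,C_0^{-1}N^\alpha\|d\|_{J,0}.
\]
Suppose that $\|S(t)x\|\le Me^{\omega t}\|x\|_{X_\theta}$ for all $t\ge0$ and $x\in X_\theta$, with $\omega>-1$. Then $e^{-(1+\omega)t}(ct)^J/J!\le C''N^{\theta-\alpha}$ with $C''=MC_0C'$. The left side is largest at $t=J/(1+\omega)$. Since $\log J!\le\log J+\int_1^J\log x\,dx$, we have $J!\le eJ(J/e)^J$, and this choice of $t$ gives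
\[
\frac1{eJ}\Bigl(\frac c{1+\omega}\Bigr)^J\le C''\,2^{(\theta-\alpha)J}\qquad(J\ge1).
\]
Taking $J$-th roots and letting $J\to\infty$ yields $1+\omega\ge c\,2^{\alpha-\theta}$. If some $\omega\le-1$ were admissible, then so would be every $\omega>-1$, including those with $1+\omega<c\,2^{\alpha-\theta}$. Thus $\omega_\theta(A)\ge c\,2^{\alpha-\theta}-1$.
\end{proof}

\begin{remark}\label{rem:chain}
(i) In fact $s_0(A)=c-1$. Let $0<\sigma<c$, $k\in B_J$ and $\lambda=\sigma-1+ik$. The vector $z$ with components $z_{J,j}=c^j\sigma^{-j-1}e_k$ $(0\le j\le J)$ and $0$ elsewhere satisfies $(\lambda-A)z=u$, where $u$ has $e_k$ at $(J,0)$ and $0$ elsewhere, and $\|z\|/\|u\|\ge C_0^{-2}\sigma^{-1}(c/\sigma)^J$ by (N2). By Lemma~\ref{lem:ext}, no bounded extension reaches the line $\operatorname{Re}\lambda=\sigma-1$. The same computation gives $s_0(A)\ge0$ for $c\ge1$, and then Lemma~\ref{lem:ext} excludes a bounded extension to $\mathbb C_+$. So $c<1$ is needed, and $s_0(A)$ is the same as for a chain in which all norms are equal; only the semigroup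 notices the gain.

(ii) By (N2), $\|d\|_{J,J}\le C_0N$ and $\|d\|_{J,0}\ge C_0^{-1}$, so every chain has gain $\alpha\le1$. This matches the cap in the definition of $\kappa$.
\end{remark}

\section{The example on $L^p(0,1)$}\label{sec:Lp}

We need intermediate norms between the two norms of Example~\ref{ex:link}. The $L^s$-norm treats $B_J$ as one block of frequencies and the $\ell^s$-norm treats it as $N$ blocks of length one, so we halve the blocks at each step. For an interval $I$ of integers let $P_I$ be the projection that keeps the frequencies in $I$ of a function on $\mathbb T$. By the theorem of M.~Riesz, $P_{[0,\infty)}$ is bounded on $L^r(\mathbb T)$ for $1<r<\infty$. A finite interval is a difference of two half-lines, and $P_{[a,\infty)}$ is conjugate to $P_{[0,\infty)}$ under multiplication by $e^{iax}$, so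
\[
H_r:=\sup_I\|P_I\|_{L^r\to L^r}<\infty .
\]
For $v=\sum a_ke_k\in V_J$ and $I\subset B_J$ put $f_I(x)=\sum_{k\in I}a_ke^{ikx}$. Let $\mathcal I_{J,j}$ be the partition of $B_J$ into $2^j$ consecutive intervals of length $2^{J-j}$. For $1<s<2$ define
\[
\|v\|_{U_{J,j}}=\Bigl(\sum_{I\in\mathcal I_{J,j}}\|f_I\|_{L^s}^s\Bigr)^{1/s}.
\]
For $J=2$ the partitions are $\{4,5,6,7\}$, then $\{4,5\},\{6,7\}$, then the four singletons. In general $U_{J,0}$ carries the $L^s$-norm of $f$ and $U_{J,J}$ the $\ell^s$-norm of $(a_k)$.

\begin{lemma}\label{lem:U}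
For $1<s<2$ the norms $U_{J,j}$ form a chain with gain $\frac2s-1$. Condition (N2) holds with the constant $1$.
\end{lemma}

\begin{proof}
(N1) is the translation invariance of the $L^s$-norm. For (N2), $\|e_k\|_{U_{J,j}}=1$, and $|a_k|\le\|f_I\|_{L^1}\le\|f_I\|_{L^s}\le\|v\|_{U_{J,j}}$ for the interval $I\ni k$. For (N3), each $I\in\mathcal I_{J,j-1}$ splits into two intervals $I_1,I_2\in\mathcal I_{J,j}$, and $f_{I_i}=P_{I_i}f_I$ gives $\|f_{I_1}\|_{L^s}^s+\|f_{I_2}\|_{L^s}^s\le2H_s^s\|f_I\|_{L^s}^s$; so $K=2^{1/s}H_s$ works. For (N4), $\|d\|_{U_{J,J}}=N^{1/s}$ and $\|d\|_{U_{J,0}}\le C_sN^{1/s'}$ by Lemma~\ref{lem:dirichlet}, and $\frac1s-\frac1{s'}=\frac2s-1$. Take $C_0=C_s$.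
\end{proof}

The condition $s>1$ is used in the theorem of Riesz and in Lemma~\ref{lem:dirichlet}; the condition $s<2$ makes the gain positive.

\begin{proof}[Proof of Theorem~\ref{thm:Lp}]
Let $1<p<2$ and $\theta<\alpha:=\frac2p-1$. Take $s=p$, let $X$ be the $\ell^p$-sum of the $U_{J,j}$, and choose $c\in(2^{\theta-\alpha},1)$. Proposition~\ref{prop:chain} gives a generator $A_0$ on $X$ with bounded resolvent on $\mathbb C_+$ and $\omega_\theta(A_0)>0$, for every choice of $w>\omega_0(A_0)$.

It remains to move the example to $L^p(0,1)$. Let $Z$ be the $\ell^p$-sum of copies of $L^p(\mathbb T)$ indexed by the triples $(J,j,I)$ with $I\in\mathcal I_{J,j}$. The map that sends the component $v$ at $(J,j)$ to the functions $(f_I)_{I\in\mathcal I_{J,j}}$ is an isometry of $X$ onto the subspace of those elements of $Z$ whose $(J,j,I)$ entry has frequencies in $I$. This subspace is the range of the projection $P$ that acts as $P_I$ on the $(J,j,I)$ entry, and $\|P\|\le H_p$. Let $Y$ be the kernel of $P$, so that $Z=X\oplus Y$, and let $A=A_0\oplus(-I_Y)$.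 It generates the $C_0$-semigroup $S_{A_0}(t)P+e^{-t}(I-P)$, and its resolvent $R(\lambda,A_0)P+(\lambda+1)^{-1}(I-P)$ is bounded on $\mathbb C_+$. Let $w>\omega_0(A)\ge\omega_0(A_0)$. By \eqref{eq:frac}, the restriction of $S_A(t)(w-A)^{-\theta}$ to $X$ is $S_{A_0}(t)(w-A_0)^{-\theta}$, so $\omega_\theta(A)\ge\omega_\theta(A_0)>0$ by \eqref{eq:omega}. Finally, $Z$ is isometric to $L^p(0,1)$: cut $(0,1)$ into countably many intervals, one for each triple, and rescale.

Let $2<p<\infty$ and $\theta<1-\frac2p=\frac2{p'}-1$. Let $A$ be the example on $L^{p'}(0,1)$, with semigroup $S$, and pass to adjoints on $L^p(0,1)$ with the bilinear pairing $\int fg$. On a reflexive space the adjoints $S(t)^*$ form a $C_0$-semigroup with generator $A^*$, and $\omega_0(A^*)=\omega_0(A)$. We have $R(\lambda,A^*)=R(\lambda,A)^*$, which is bounded and analytic on $\mathbb C_+$, and $(w-A^*)^{-\theta}=((w-A)^{-\theta})^*$ by \eqref{eq:frac}. Since $S(t)$ commutes with $(w-A)^{-\theta}$, the operator $S(t)^*(w-A^*)^{-\theta}$ is the adjoint of $S(t)(w-A)^{-\theta}$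 and has the same norm. So $\omega_\theta(A^*)=\omega_\theta(A)>0$.
\end{proof}

\section{Interpolated chains for general $p$ and $q$}\label{sec:interp}

The examples on Lebesgue spaces reach the orders below $2(\frac1p-\frac12)$ in spaces of type $p$ and cotype $2$, and below $2(\frac12-\frac1q)$ in spaces of type $2$ and cotype $q$. Theorem~\ref{thm:sharp}(b) asks for the \emph{sum} of these two numbers (up to the cap), so for $p<2<q$ a new chain is needed. We add to $U$ a second chain $W$, modeled on $L^{s'}$, along which $d$ has the same sizes $N^{1/s'}$ at the start and $N^{1/s}$ at the end, and we interpolate. The gain $\frac2s-1$ survives. The geometry improves: $U$ has type $s$ and cotype $2$, $W$ has type $2$ and cotype $s'$, and the interpolated chain divides the defect $\frac1s-\frac12=\frac12-\frac1{s'}$ between type and cotype. This allows a value of $s$ closer to $1$ than either $p$ or $q'$ alone would.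

\subsection{The second chain}

For $1<s<2$ define
\[
\|v\|_{W_{J,j}}=\Bigl(\sum_{I\in\mathcal I_{J,J-j}}\|f_I\|_{L^{s'}}^{s'}\Bigr)^{1/s'} .
\]
Now the blocks have length $2^j$ and are merged as $j$ increases: $W_{J,0}$ carries the $\ell^{s'}$-norm of $(a_k)$ and $W_{J,J}$ the $L^{s'}$-norm of $f$. Conditions (N1) and (N2), the latter with constant $1$, hold by the arguments of Lemma~\ref{lem:U} with $s'$ in place of $s$. For (N3), the triangle inequality and H\"older's inequality in $\mathbb C^2$ give
\[
\|f_{I_1}+f_{I_2}\|_{L^{s'}}\le2^{1/s}\bigl(\|f_{I_1}\|_{L^{s'}}^{s'}+\|f_{I_2}\|_{L^{s'}}^{s'}\bigr)^{1/s'},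
\]
so $K=2^{1/s}$ works.

\subsection{Complex interpolation, type and cotype}

Let $E_0,E_1$ be a finite-dimensional complex space $V$ with two norms, and let $0<\eta<1$. The space $[E_0,E_1]_\eta$ is $V$ with the norm
\[
\|v\|_\eta=\inf\max\Bigl\{\sup_{y\in\mathbb R}\|G(iy)\|_{E_0},\ \sup_{y\in\mathbb R}\|G(1+iy)\|_{E_1}\Bigr\},
\]
where $G$ runs over the bounded continuous functions from the strip $0\le\operatorname{Re}z\le1$ to $V$ that are analytic in the interior and satisfy $G(\eta)=v$. We put $[E_0,E_1]_0=E_0$ and $[E_0,E_1]_1=E_1$. Two standard facts are needed, for $0\le\eta\le1$.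
\begin{itemize}
\item[(I1)] If a linear map $T:V\to V'$ has norm at most $M_i$ from $E_i$ to $E_i'$ for $i=0,1$, then it has norm at most $M_0^{1-\eta}M_1^\eta$ from $[E_0,E_1]_\eta$ to $[E_0',E_1']_\eta$. Since $[\mathbb C,\mathbb C]_\eta=\mathbb C$, this applies to functionals on $V$, and, through the map $z\mapsto zv$, it gives $\|v\|_\eta\le\|v\|_{E_0}^{1-\eta}\|v\|_{E_1}^\eta$.
\item[(I2)] If $\Omega$ is a finite set with positive point masses, $1\le r_0,r_1<\infty$ and $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$, then $[L^{r_0}(\Omega;E_0),L^{r_1}(\Omega;E_1)]_\eta=L^r(\Omega;[E_0,E_1]_\eta)$ with equal norms \cite[Theorem 5.1.2]{BL}.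
\end{itemize}

Let $\Omega_M=\{-1,1\}^M$ with the uniform probability and the coordinate functions $\varepsilon_1,\dots,\varepsilon_M$. For a Banach space $E$ consider the linear maps
\[
\Phi_M:(x_n)_{n\le M}\mapsto\sum_n\varepsilon_nx_n,\qquad\Psi_M:h\mapsto\bigl(\mathbb E(\varepsilon_nh)\bigr)_{n\le M}
\]
between $E^M$ and $L^2(\Omega_M;E)$. Type $r$ with constant $C$ means that $\Phi_M:\ell^r_M(E)\to L^2(\Omega_M;E)$ has norm at most $C$ for all $M$; this is an upper bound for a linear map, and it interpolates. Cotype is a \emph{lower} bound for $\Phi_M$, to which (I1) does not apply. We therefore use a stronger property that is again an upper bound: $E$ has \emph{coefficient cotype} $r\in[2,\infty)$ with constant $C$ if $\Psi_M:L^2(\Omega_M;E)\to\ell^r_M(E)$ has norm at most $C$ for all $M$.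

\begin{lemma}\label{lem:geom}
\begin{itemize}
\item[(a)] Coefficient cotype $r$ implies cotype $r$ and passes to closed subspaces, with the same constant. If $Z^*$ has type $r'$ with constant $C$, then $Z$ has coefficient cotype $r$ with constant $C$.
\item[(b)] Let $E_0,E_1$ be as above. If $E_i$ has type $r_i$ (respectively coefficient cotype $r_i$) with constant $C$ for $i=0,1$, then $[E_0,E_1]_\eta$ has type $r$ (respectively coefficient cotype $r$) with constant $C$, where $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$.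
\item[(c)] If the spaces $E_\iota$ have type $p$ and cotype $q$ with a common constant $C$, then their $\ell^2$-sum has type $p$ and cotype $q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\Psi_M\Phi_M$ is the identity, the bound for $\Psi_M$ applied to $h=\sum\varepsilon_nx_n$ is the cotype inequality. If $h$ takes values in a subspace, so do the vectors $\mathbb E(\varepsilon_nh)$. For the last claim let $h\in L^2(\Omega_M;Z)$ and $x_n^*\in Z^*$ with $\sum\|x_n^*\|^{r'}\le1$. Then
\[
\Bigl|\sum_n\langle\mathbb E(\varepsilon_nh),x_n^*\rangle\Bigr|=\Bigl|\mathbb E\Bigl\langle h,\sum_n\varepsilon_nx_n^*\Bigr\rangle\Bigr|\le\|h\|_{L^2(Z)}\Bigl(\mathbb E\Bigl\|\sum_n\varepsilon_nx_n^*\Bigr\|^2\Bigr)^{1/2}\le C\|h\|_{L^2(Z)},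
\]
and by the Hahn--Banach theorem the supremum of the left side over such $(x_n^*)$ is $\|\Psi_Mh\|_{\ell^r(Z)}$.

(b) By (I2), $[\ell^{r_0}_M(E_0),\ell^{r_1}_M(E_1)]_\eta=\ell^r_M([E_0,E_1]_\eta)$ and $[L^2(\Omega_M;E_0),L^2(\Omega_M;E_1)]_\eta=L^2(\Omega_M;[E_0,E_1]_\eta)$. Apply (I1) to $\Phi_M$, respectively $\Psi_M$.

(c) Let $x_n=(x_{n,\iota})_\iota$ and $\xi_{n,\iota}=\|x_{n,\iota}\|$. We have $\mathbb E\|\sum_n\varepsilon_nx_n\|^2=\sum_\iota\mathbb E\|\sum_n\varepsilon_nx_{n,\iota}\|^2$, so the square root of this quantity lies between $C^{-1}\|\xi\|_{\ell^2_\iota(\ell^q_n)}$ and $C\|\xi\|_{\ell^2_\iota(\ell^p_n)}$. Since $p\le2\le q$, Minkowski's inequality gives $\|\xi\|_{\ell^2_\iota(\ell^p_n)}\le\|\xi\|_{\ell^p_n(\ell^2_\iota)}$ and $\|\xi\|_{\ell^q_n(\ell^2_\iota)}\le\|\xi\|_{\ell^2_\iota(\ell^q_n)}$, and $\|(\xi_{n,\iota})_\iota\|_{\ell^2}=\|x_n\|$.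
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}(b)}

Let $0\le\theta<\kappa$; then $\rho>0$. Choose $\alpha\in(\theta,\kappa)$, so that $0<\alpha<1$ and $\alpha/2<\rho$, and define $s\in(1,2)$ and $\eta\in[0,1]$ by
\[
\frac1s=\frac12+\frac\alpha2,\qquad\eta\rho=\frac12-\frac1q,\qquad\text{so that}\quad\frac1{s'}=\frac12-\frac\alpha2,\qquad(1-\eta)\rho=\frac1p-\frac12 .
\]
Let $E_{J,j}=[U_{J,j},W_{J,j}]_\eta$ and let $X$ be the $\ell^2$-sum of the $E_{J,j}$.

\emph{The $E_{J,j}$ form a chain with gain $\alpha$.} By (I1), $e^{it\Lambda}$ is a contraction on $E_{J,j}$ for every real $t$, hence an isometry, because its inverse $e^{-it\Lambda}$ is a contraction too; this is (N1). Applied to the vector $e_k$ and to the functional $v\mapsto a_k$, (I1) gives (N2) with constant $1$, and applied to the identity from level $j-1$ to level $j$ it gives (N3) with $K=2^{1/s}\max\{H_s,1\}$. For (N4), Lemma~\ref{lem:dirichlet} and $\|d\|_{W_{J,0}}=N^{1/s'}$ give the upper bound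
\[
\|d\|_{E_{J,0}}\le\|d\|_{U_{J,0}}^{1-\eta}\|d\|_{W_{J,0}}^\eta\le C_sN^{1/s'} .
\]
A lower bound for $\|d\|_{E_{J,J}}$ is obtained from an upper bound for a functional. Let $\phi(v)=\sum_ka_k$. On $U_{J,J}=\ell^s$ its norm is $N^{1/s'}$ by H\"older's inequality. On $W_{J,J}$ we write $\phi(v)=\int_{\mathbb T}f(x)D(-x)\,\frac{dx}{2\pi}$, so its norm is at most $\|D\|_{L^s}\le C_sN^{1/s'}$. By (I1), $N=\phi(d)\le C_sN^{1/s'}\|d\|_{E_{J,J}}$, that is, $\|d\|_{E_{J,J}}\ge C_s^{-1}N^{1/s}$. So (N4) holds with $C_0=C_s^2$ and gain $\frac1s-\frac1{s'}=\alpha$.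

\emph{Type and cotype.} Through $v\mapsto(f_I)_I$, the space $U_{J,j}$ is isometric to a subspace of a space $L^s(\mu)$, where $\mu$ lives on a finite disjoint union of circles, and $W_{J,j}$ to a subspace of a space $L^{s'}(\mu')$. The space $L^s(\mu)$ has type $s$, and its dual $L^{s'}(\mu)$ has type $2$; the space $L^{s'}(\mu')$ has type $2$, and its dual $L^s(\mu')$ has type $s$. By Lemma~\ref{lem:geom}(a), $U_{J,j}$ has type $s$ and coefficient cotype $2$, and $W_{J,j}$ has type $2$ and coefficient cotype $s'$, with constants depending only on $s$. By Lemma~\ref{lem:geom}(b) and (a), $E_{J,j}$ has type $p_1$ and cotype $q_1$ uniformly in $J,j$, where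
\begin{align*}
\frac1{p_1}&=\frac{1-\eta}s+\frac\eta2=\frac12+(1-\eta)\frac\alpha2\le\frac12+(1-\eta)\rho=\frac1p,\\
\frac1{q_1}&=\frac{1-\eta}2+\frac\eta{s'}=\frac12-\eta\,\frac\alpha2\ge\frac12-\eta\rho=\frac1q .
\end{align*}
Thus $p\le p_1$ and $q\ge q_1$. Since $\ell^r$-norms decrease as $r$ increases, the $E_{J,j}$ have type $p$ and cotype $q$ with the same constants, and $X$ has type $p$ and cotype $q$ by Lemma~\ref{lem:geom}(c). Proposition~\ref{prop:chain} with $r=2$ and $c\in(2^{\theta-\alpha},1)$ finishes the proof. \hfill$\square$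

\section{The order $\kappa$ suffices}\label{sec:upper}

We prove Theorem~\ref{thm:sharp}(a). The claim $s_0(A)<0$ is part of Lemma~\ref{lem:ext}, and $\omega_\theta(A)$ is nonincreasing in $\theta$, so it is enough to show $\omega_\kappa(A)\le s_0(A)$. If $\kappa=0$, then $p=q=2$, the space $X$ is isomorphic to a Hilbert space by Kwapie\'n's theorem, and the Gearhart--Pr\"uss theorem gives $\omega_0(A)=s_0(A)$. Let $\kappa>0$ from now on.

\subsection{Reduction to orders above $\kappa$}

Let $w_0>\omega_0(A)$ be the number used to define the fractional powers of $A$. As $s_0(A)\le\omega_0(A)$, we may take $a\in(s_0(A),w_0)$. Put $B=A-a$ and $w=w_0-a$, and let $S$ now denote the semigroup generated by $B$. Then $w>\max\{\omega_0(B),0\}$, $w-B=w_0-A$ and $\omega_\kappa(A)=\omega_\kappa(B)+a$. By Lemma~\ref{lem:ext} there are $\epsilon>0$ and $M$ such that $R(\lambda,B)$ exists, is analytic and satisfies $\|R(\lambda,B)\|\le M$ for $\operatorname{Re}\lambda>-\epsilon$. We shall prove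
\begin{equation}\label{eq:goal}
\sup_{t\ge0}\|S(t)(w-B)^{-\theta}\|<\infty\qquad\text{for all }\theta>\kappa .
\end{equation}
This suffices. Let $\theta>\kappa$, let $M_\theta$ be the supremum in \eqref{eq:goal}, and let $\|S(t)\|\le M'e^{wt}$. The moment inequality \eqref{eq:moment} with $\beta=\kappa$, $\gamma=\theta$ and $y=S(t)x$ gives
\[
\|S(t)(w-B)^{-\kappa}x\|\le C(M'e^{wt})^{1-\kappa/\theta}M_\theta^{\kappa/\theta}\|x\|,
\]
so $\omega_\kappa(B)\le(1-\kappa/\theta)w$. Letting $\theta\downarrow\kappa$ gives $\omega_\kappa(B)\le0$, that is, $\omega_\kappa(A)\le a$, and then we let $a\downarrow s_0(A)$. The limit $\theta\downarrow\kappa$ uses $\kappa>0$: for $\kappa=0$ the exponent $\kappa/\theta$ vanishes and nothing is gained, which is why that case was treated separately.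

\subsection{Inversion of the Laplace transform}

Powers $(w-\lambda)^{-\beta}$ are taken with the principal branch and are analytic for $\operatorname{Re}\lambda<w$.

\begin{lemma}\label{lem:inv}
Let $t>0$. The formula
\begin{equation}\label{eq:inv}
S(t)(w-B)^{-\theta}x=\frac1{2\pi}\int_{\mathbb R}e^{i\xi t}(w-i\xi)^{-\theta}R(i\xi,B)x\,d\xi
\end{equation}
holds, with an absolutely convergent integral, (a) for $\theta>1$ and $x\in X$, and (b) for $\theta>0$ and $x\in D(B)$. In case (b) the norm of the integrand is at most $|w-i\xi|^{-\theta-1}(M\|(w-B)x\|+\|x\|)$.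
\end{lemma}

\begin{proof}
(a) We first work on a line to the right of the growth bound. Let $\max\{\omega_0(B),0\}<c<w$ and put
\[
\varphi(\tau)=e^{-c\tau}S(\tau)x\,\mathbf 1_{\tau\ge0},\qquad k(r)=\Gamma(\theta)^{-1}r^{\theta-1}e^{-(w-c)r}\,\mathbf 1_{r>0},\qquad\psi(t)=\int_{\mathbb R}k(r)\varphi(t+r)\,dr .
\]
Both $\varphi$ and $k$ are integrable and $\varphi$ is bounded, so $\psi$ is integrable and continuous on $\mathbb R$. By Fubini's theorem,
\[
\int_{\mathbb R}e^{-i\xi t}\psi(t)\,dt=\int k(r)e^{i\xi r}dr\int e^{-i\xi\tau}\varphi(\tau)\,d\tau=(w-c-i\xi)^{-\theta}R(c+i\xi,B)x,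
\]
and this is integrable in $\xi$ because $\theta>1$. The Fourier inversion theorem, applied after testing with functionals, recovers $\psi(t)$ at every $t$. For $t>0$, \eqref{eq:frac} gives $\psi(t)=e^{-ct}S(t)(w-B)^{-\theta}x$. Multiplying by $e^{ct}$ we obtain
\[
S(t)(w-B)^{-\theta}x=\frac1{2\pi i}\int_{\operatorname{Re}\lambda=c}e^{\lambda t}(w-\lambda)^{-\theta}R(\lambda,B)x\,d\lambda .
\]
Now the hypothesis on the resolvent enters. The integrand is analytic near the strip $0\le\operatorname{Re}\lambda\le c$ and bounded there by $e^{ct}|\operatorname{Im}\lambda|^{-\theta}M\|x\|$, so Cauchy's theorem moves the path to $i\mathbb R$.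

(b) For $x\in D(B)$ write $w-B=(w-\lambda)+(\lambda-B)$, which gives $R(\lambda,B)(w-B)x=(w-\lambda)R(\lambda,B)x+x$, and therefore
\[
(w-i\xi)^{-\theta}R(i\xi,B)x=(w-i\xi)^{-\theta-1}R(i\xi,B)(w-B)x-(w-i\xi)^{-\theta-1}x .
\]
This proves the bound on the integrand. By (a), with $\theta+1$ and $(w-B)x$ in place of $\theta$ and $x$, the first term on the right contributes $S(t)(w-B)^{-\theta}x$. The second contributes nothing: the integral of $e^{\lambda t}(w-\lambda)^{-\theta-1}$ over $i\mathbb R$ equals, by Cauchy's theorem, the integral over $\operatorname{Re}\lambda=-b$ for every $b>0$, and that integral is $O(e^{-bt})$ as $b\to\infty$.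
\end{proof}

Part (a) gives $\|S(t)(w-B)^{-\theta}\|\le\frac M{2\pi}\int|w-i\xi|^{-\theta}d\xi<\infty$ for $\theta>1$, uniformly in $t$, on any Banach space. This proves \eqref{eq:goal} when $\kappa=1$. For the rest of the section let $0<\rho<\frac12$, so that $\kappa=2\rho<1$. Then $\frac1q=\frac1p-\rho>0$, so $q<\infty$.

For $\theta\le1$ the triangle inequality in \eqref{eq:inv} no longer gives a bound in terms of $\|x\|$, and the oscillation has to be used. In \eqref{eq:inv} the resolvents act on the fixed vector $x$. To bring in harmonic analysis we let them act on the Fourier transform of a function, and the semigroup law provides the function. Let $\theta>0$, $x\in D(B)$, and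
\[
f(r)=S(r)x\,\mathbf 1_{[0,1]}(r),\qquad\hat f(\xi)=\int_0^1e^{-i\xi r}f(r)\,dr .
\]
For $t>1$ the vector $S(t-r)(w-B)^{-\theta}S(r)x$ does not depend on $r\in[0,1]$, so $S(t)(w-B)^{-\theta}x$ is its integral over $[0,1]$. Apply Lemma~\ref{lem:inv}(b) at time $t-r>0$ to $S(r)x\in D(B)$. The bound on the integrand is uniform in $r\in[0,1]$, because $(w-B)S(r)x=S(r)(w-B)x$, so Fubini's theorem gives
\begin{equation}\label{eq:mult}
S(t)(w-B)^{-\theta}x=\frac1{2\pi}\int_{\mathbb R}e^{i\xi t}(w-i\xi)^{-\theta}R(i\xi,B)\hat f(\xi)\,d\xi\qquad(t>1),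
\end{equation}
with an absolutely convergent integral. The orbit is now a Fourier multiplier applied to $f$, and $f$ is bounded by a constant times $\|x\|$.

\subsection{Uniformly bounded multipliers on a block of frequencies}

We need a bound that is uniform for large $t$. An estimate over one period of a periodic function is an estimate over every period, so we prove the multiplier estimate on the circle. In this subsection $(0,2\pi)$ carries Lebesgue measure.

\begin{lemma}\label{lem:periodic}
Let $X$ have type $p$ and cotype $q<\infty$. There is a constant $C$ such that for every set $b$ of $L$ consecutive integers, all operators $T_n$ on $X$ with $\|T_n\|\le1$ $(n\in b)$ and all $f\in L^p(0,2\pi;X)$, with $\hat f(n)=\int_0^{2\pi}e^{-int}f(t)\,dt$,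
\[
\Bigl\|\sum_{n\in b}e^{int}T_n\hat f(n)\Bigr\|_{L^q(0,2\pi;X)}\le C\,L^{2\rho}\,\|f\|_{L^p(0,2\pi;X)} .
\]
\end{lemma}

\begin{proof}
Values of a function at $L$ equally spaced points and Fourier coefficients on $b$ are related by a multiple of a unitary matrix. In a Hilbert space the $\ell^2$-norm is invariant under such matrices; this is Plancherel's theorem. In $X$ we use the Gaussian norm instead. Let $g_n=(\gamma_n+i\gamma_n')/\sqrt2$, built from independent real standard Gaussian variables, be independent standard complex Gaussian variables, so $\mathbb E|g_n|^2=1$, and for $x_1,\dots,x_L\in X$ put $\|(x_n)\|_G=(\mathbb E\|\sum g_nx_n\|^2)^{1/2}$. Let $C_{\rm t}$ and $C_{\rm c}$ be the type and cotype constants of $X$ and $C_{\rm c}'=C_{\rm c}/\mathbb E|g_1|$.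
\begin{itemize}
\item[(G1)] $\|(x_n)\|_G\le C_{\rm t}(\sum\|x_n\|^p)^{1/p}$. If $(\varepsilon_n)$ is independent of $(g_n)$, then $(\varepsilon_ng_n)$ has the distribution of $(g_n)$. Type $p$, applied for fixed values of $(g_n)$, gives $\|(x_n)\|_G^2\le C_{\rm t}^2\,\mathbb E(\sum|g_n|^p\|x_n\|^p)^{2/p}$. By Minkowski's inequality in $L^{2/p}$, where $|g_n|^p$ has norm $1$, the expectation is at most $(\sum\|x_n\|^p)^{2/p}$.
\item[(G2)] $(\sum\|x_n\|^q)^{1/q}\le C_{\rm c}'\|(x_n)\|_G$. Let $Y=(|g_n|\|x_n\|)_n$. Cotype $q$, applied for fixed values of $(g_n)$, gives $(\mathbb E\|Y\|_{\ell^q}^2)^{1/2}\le C_{\rm c}\|(x_n)\|_G$, and $(\mathbb E\|Y\|_{\ell^q}^2)^{1/2}\ge\mathbb E\|Y\|_{\ell^q}\ge\|\mathbb EY\|_{\ell^q}=\mathbb E|g_1|\,(\sum\|x_n\|^q)^{1/q}$.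
\item[(G3)] If $(u_{jn})$ is a unitary $L\times L$ matrix and $y_j=\sum_nu_{jn}x_n$, then $\|(y_j)\|_G=\|(x_n)\|_G$. Indeed $\sum_jg_jy_j=\sum_n(\sum_ju_{jn}g_j)x_n$, and the distribution of $(g_j)$ on $\mathbb C^L$ is invariant under unitary maps. This is the reason for using complex Gaussian variables rather than signs.
\end{itemize}
Let $t_j=2\pi j/L$ for $0\le j<L$. As $n$ runs through $b$ it meets each residue modulo $L$ once, so for every real $\tau$ the matrix $(e^{in(\tau+t_j)})_{0\le j<L,\,n\in b}$ is $\sqrt L$ times a unitary matrix, and so is its conjugate transpose. The estimate has three steps.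

\emph{From $f$ to its coefficients.} Cutting $(0,2\pi)$ into $L$ intervals,
\[
\hat f(n)=\int_0^{2\pi/L}\sum_je^{-in(\tau+t_j)}f(\tau+t_j)\,d\tau .
\]
The triangle inequality for $\|\cdot\|_G$, then (G3), (G1) and H\"older's inequality on an interval of length $2\pi/L$ give
\[
\|(\hat f(n))\|_G\le C_{\rm t}\sqrt L\int_0^{2\pi/L}\Bigl(\sum_j\|f(\tau+t_j)\|^p\Bigr)^{1/p}d\tau\le C_{\rm t}\sqrt L\Bigl(\frac{2\pi}L\Bigr)^{1-\frac1p}\|f\|_{L^p}\le2\pi C_{\rm t}L^{\frac1p-\frac12}\|f\|_{L^p}.
\]

\emph{Applying the operators.} Let $z_n=T_n\hat f(n)$. The assumption $\|T_n\|\le1$ compares only the norms $\|z_n\|$ and $\|\hat f(n)\|$, so we must leave the Gaussian norm and return to it. By (G1), H\"older's inequality for $L$ terms, and (G2),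
\[
\|(z_n)\|_G\le C_{\rm t}\Bigl(\sum_n\|\hat f(n)\|^p\Bigr)^{1/p}\le C_{\rm t}L^\rho\Bigl(\sum_n\|\hat f(n)\|^q\Bigr)^{1/q}\le C_{\rm t}C_{\rm c}'L^\rho\,\|(\hat f(n))\|_G .
\]

\emph{From the coefficients to the function.} Let $y(t)=\sum_{n\in b}e^{int}z_n$. By (G2) and (G3), $\sum_j\|y(\tau+t_j)\|^q\le(C_{\rm c}'\sqrt L\,\|(z_n)\|_G)^q$ for every $\tau$. Integrating over $\tau\in(0,2\pi/L)$ gives
\[
\|y\|_{L^q(0,2\pi;X)}\le(2\pi)^{1/q}C_{\rm c}'L^{\frac12-\frac1q}\|(z_n)\|_G .
\]
The exponents add up to $(\frac1p-\frac12)+\rho+(\frac12-\frac1q)=2\rho$.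
\end{proof}

\begin{remark}\label{rem:two}
If the family $\{T_n\}$ is $\gamma$-bounded with constant $C$, the middle step becomes $\|(z_n)\|_G\le C\|(\hat f(n))\|_G$ (for real $\gamma_n$, apply the definition to the $2L$ vectors $\hat f(n)$, $i\hat f(n)$), and the total exponent is $\rho$, the order in Theorem~\ref{thm:known}. On the other hand, $\|y(t)\|\le L\|f\|_{L^1(0,2\pi;X)}$ holds in every Banach space, so the lemma carries information only for $2\rho<1$.
\end{remark}

\subsection{Summation over dyadic blocks}

Let $\theta>2\rho$ and $x\in D(B)$, and put $M_S=\sup_{0\le r\le2\pi+1}\|S(r)\|$. The loss $L^{2\rho}$ must be paid by the decay of $(w-i\xi)^{-\theta}$, so we use blocks whose length is comparable to their distance from $0$. Partition $\mathbb Z$ into $\{0\}$, $\{-1\}$ and, for $k\ge0$,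
\[
\{2^k,\dots,2^{k+1}-1\},\qquad\{-2^{k+1},\dots,-2^k-1\}.
\]
For a block $b$ of length $L$ let $G_b(t)$ be the part of the right side of \eqref{eq:mult} over the interval $\bigcup_{n\in b}[n,n+1)$. On this interval $|\xi|\ge L$ for the blocks with index $k$, and $|w-i\xi|\ge w$ for the two blocks $\{0\},\{-1\}$, so $|w-i\xi|^{-\theta}\le\max\{1,w^{-\theta}\}L^{-\theta}$ in all cases. To reduce to integer frequencies write $\xi=n+\sigma$ with $n\in b$ and $\sigma\in[0,1)$. The function $f_\sigma(r)=e^{-i\sigma r}f(r)$ is supported in $[0,1]\subset[0,2\pi]$, so its Fourier coefficients in the sense of Lemma~\ref{lem:periodic} are $\widehat{f_\sigma}(n)=\hat f(n+\sigma)$. Hence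
\[
G_b(t)=\frac1{2\pi}\int_0^1e^{i\sigma t}\sum_{n\in b}e^{int}\,T_{n,\sigma}\widehat{f_\sigma}(n)\,d\sigma,\qquad T_{n,\sigma}=(w-i(n+\sigma))^{-\theta}R(i(n+\sigma),B),
\]
with $\|T_{n,\sigma}\|\le M\max\{1,w^{-\theta}\}L^{-\theta}$. The inner sum is $2\pi$-periodic in $t$ and $|e^{i\sigma t}|=1$. Let $I\subset(1,\infty)$ be any interval of length $2\pi$. Minkowski's integral inequality, Lemma~\ref{lem:periodic} and $\|f_\sigma\|_{L^p}=\|f\|_{L^p(0,1;X)}\le M_S\|x\|$ give
\[
\|G_b\|_{L^q(I;X)}\le C'L^{2\rho-\theta}\|x\|,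
\]
with $C'$ independent of $b$, $I$ and $x$. Since the integral \eqref{eq:mult} converges absolutely, $\sum_bG_b(t)=S(t)(w-B)^{-\theta}x$ for every $t>1$. Since $\theta>2\rho$, the series $\sum_k2^{k(2\rho-\theta)}$ converges, and so
\[
\|S(\cdot)(w-B)^{-\theta}x\|_{L^q(I;X)}\le C''\|x\|
\]
with $C''$ independent of $I$ and $x$.

The semigroup law turns this average bound into a pointwise one. Let $y=(w-B)^{-\theta}x$, $t>2\pi+1$ and $I=[t-2\pi,t]$. For $t'\in I$ we have $\|S(t)y\|=\|S(t-t')S(t')y\|\le M_S\|S(t')y\|$, and taking $L^q(I)$-norms in $t'$ gives $(2\pi)^{1/q}\|S(t)y\|\le M_SC''\|x\|$. For $0\le t\le2\pi+1$ we have $\|S(t)y\|\le M_S\|(w-B)^{-\theta}\|\|x\|$. As $D(B)$ is dense in $X$, \eqref{eq:goal} follows, and the proof of Theorem~\ref{thm:sharp}(a) is complete. \hfill$\square$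

\begin{remark}
The two halves of Theorem~\ref{thm:sharp} constrain each other's tools. If the $\ell^r$-sum of a chain with gain $\alpha$ has type $p$ and cotype $q$, then $\alpha\le\kappa(p,q)$: otherwise Proposition~\ref{prop:chain} would give $\omega_\kappa(A)\ge c\,2^{\alpha-\kappa}-1>c-1\ge s_0(A)$, against part (a). Conversely, for $0<\rho<\frac12$ the exponent $2\rho$ in Lemma~\ref{lem:periodic} cannot be replaced by a smaller exponent $\beta\ge0$ valid for all spaces of type $p$ and cotype $q$: the argument above would then give $\omega_\theta(A)\le s_0(A)$ for $\beta<\theta<2\rho$, against part (b).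
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Asymptotic behaviour of $C_0$-semigroups and},
\texttt{http://fa.its.tudelft.nl/\textasciitilde neerven/publications/papers/JMAA\_09.pdf}

\bibitem{BL}
Bergh--L\"ofstr\"om, Theorem 5.1.2.

\end{thebibliography}
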